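# Universal compacta for extension dimension, and a complex for which there are none

Throughout, a *compactum* is a compact Hausdorff space, maps are continuous, $I=[0,1]$, and $\operatorname{wt}X$ is the weight of $X$, the least size of a base of its topology. A compactum has a countable base exactly when it is metrizable. For an infinite cardinal $\alpha$, a compactum has weight $\le\alpha$ exactly when it embeds in $I^\alpha$.

## 1. The Cantor cube contains every zero-dimensional compactum of its weight

Call a compactum $X$ *zero-dimensional* if any two disjoint closed sets $A_0,A_1\subset X$ are separated by a clopen set: there is a clopen $E$ with $A_0\subset E$ and $E\cap A_1=\emptyset$. Let $\alpha$ be an infinite cardinal. We check by hand two facts about the cube $\{0,1\}^\alpha$.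

*The cube is zero-dimensional.* Let $A_0,A_1$ be disjoint closed subsets. Each point of $A_0$ has a basic neighborhood, given by fixing finitely many coordinates, that misses $A_1$. Such a set is clopen. Finitely many of them cover the compact set $A_0$, and their union is the required $E$.

*Every zero-dimensional compactum $X$ of weight $\le\alpha$ embeds in the cube.* Fix a base of size $\le\alpha$. For each pair $(B,B')$ of base members with disjoint closures, choose a clopen $E_{B,B'}$ containing $\overline B$ and missing $\overline{B'}$. The characteristic functions of these at most $\alpha$ sets define a map $X\to\{0,1\}^\alpha$. Two different points have base neighborhoods with disjoint closures, so this map is injective, and an injective map from a compactum to a Hausdorff space is an embedding.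

So among all zero-dimensional compacta of weight $\le\alpha$ there is one that contains all the others. Each coordinate of the cube stores the solution of one separation problem.

Now read zero-dimensionality differently. A pair of disjoint closed sets $A_0,A_1$ is the same as a map $f:A_0\cup A_1\to\{0,1\}=S^0$, and a separating clopen set is the same as an extension of $f$ to a map $X\to S^0$. So "zero-dimensional" says that every map from a closed subset of $X$ to $S^0$ extends over $X$. We may replace $S^0$ by any other space $K$ and ask whether there is again one compactum containing all the others.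

## 2. Extension dimension, universal spaces, and three theorems

**Definition (extension dimension).** Let $X$ be a compactum and $K$ a CW-complex. We write $\dim X\le K$ if for every closed $A\subset X$ every map $f:A\to K$ extends to a map $F:X\to K$.

For example, $\dim X\le S^0$ means that $X$ is zero-dimensional, and in general $\dim X\le S^n$ if and only if the covering dimension of $X$ is $\le n$. If $\dim X\le K$ and $Y\subset X$ is closed, then $\dim Y\le K$: extend over $X$ and restrict to $Y$. We assume $K\ne\emptyset$ from now on, since only $X=\emptyset$ satisfies $\dim X\le\emptyset$. Thus the map of the empty set always extends.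

**Definition (universal space).** Let $\alpha$ be an infinite cardinal. A compactum $U$ is *universal* for $\dim\le K$, $\operatorname{wt}\le\alpha$ if $\dim U\le K$, $\operatorname{wt}U\le\alpha$, and every compactum $X$ with $\dim X\le K$ and $\operatorname{wt}X\le\alpha$ embeds in $U$.

Section 1 shows that $\{0,1\}^\alpha$ is universal for $K=S^0$. Here are two more easy cases.

*Discrete $K$ with at least two points.* If $X$ is zero-dimensional, a map $f:A\to K$ has finite image. Separating its finitely many fibers by clopen sets extends $f$. Conversely, if $\dim X\le K$, choose $a\ne b$ in $K$, map $A_0$ to $a$ and $A_1$ to $b$, extend to $F$, and take $E=F^{-1}(a)$. So $\dim X\le K$ is again zero-dimensionality, and $\{0,1\}^\alpha$ is universal, also when $K$ is infinite.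

*Contractible $K$.* Every $f:A\to K$ is homotopic to a constant map, which extends. By the homotopy extension property (Fact 2 below) $f$ extends. So $\dim X\le K$ always holds, and $I^\alpha$ is universal, whether or not $K$ is compact.

It is a known result that *if $K$ is a compact CW-complex, then a universal space exists for every infinite $\alpha$*. The problem, whose source is "The Extension Dimension of Universal Spaces" (https://hrcak.srce.hr/file/2309), is whether the same is true for arbitrary CW-complexes $K$. The answer is no. To state how badly it fails we need one cardinal.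

**Definition ($\mathfrak d$).** $\mathfrak d$ is the least size of a family $D\subset\omega^\omega$ such that every $\varphi\in\omega^\omega$ satisfies $\varphi\le\psi$ everywhere for some $\psi\in D$.

We have $\omega<\mathfrak d\le2^\omega$. The family of all functions gives the upper bound. No countable family $\psi_0,\psi_1,\dots$ (repetitions allowed) will do, because $\varphi(j)=\psi_j(j)+1$ is not $\le\psi_j$ at $j$.

For a prime $p$ let $\mathbb Z/p^\infty$ be the $p$-primary part of $\mathbb Q/\mathbb Z$. It is the union of the cyclic groups $\mathbb Z/p^k=\langle1/p^k\rangle$, and it is divisible: every element is a multiple of $p^\ell$, for every $\ell$. As usual $K(G,n)$ denotes an Eilenberg–MacLane complex.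

**Theorem A.** Let $P$ be an infinite set of primes, $n\ge1$, $G=\bigoplus_{p\in P}\mathbb Z/p^\infty$, $K=K(G,n)$. If $U$ is a compactum with $\dim U\le K$ and $\operatorname{wt}U<\mathfrak d$, then some compact metrizable $X$ with covering dimension $\le n+1$ and $\dim X\le K$ does not embed in $U$. Hence for every $\omega\le\alpha<\mathfrak d$, in particular for $\alpha=\omega$, no space is universal for $\dim\le K$, $\operatorname{wt}\le\alpha$.

With $P$ the set of all primes and $n=1$ this gives $K=K(\mathbb Q/\mathbb Z,1)$ and $\alpha=\omega$ as a counterexample, so Theorem A answers the problem. Two supplements complete the picture.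

**Theorem B.** For every countable CW-complex $K$ there is a compactum $U$ with $\dim U\le K$, $\operatorname{wt}U\le\mathfrak d$, containing every metrizable compactum $X$ with $\dim X\le K$. So for $K$ as in Theorem A (countable model) the least weight of a compactum $U$ with $\dim U\le K$ containing all metrizable compacta of $\dim\le K$ is exactly $\mathfrak d$.

**Theorem C.** Let $\alpha$ be uncountable with $2^\mu\le\alpha$ for all cardinals $\mu<\alpha$. If $K$ is countable, or if $K$ is an arbitrary CW-complex and $\alpha>2^\omega$, then a universal space for $\dim\le K$, $\operatorname{wt}\le\alpha$ exists.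

Thus in ZFC every $K$ has universal spaces for all uncountable strong limit $\alpha$: there $2^\mu<\alpha$ for $\mu<\alpha$, so in particular $\alpha>2^\omega$. Under GCH, "every countable $K$ has a universal space for $\operatorname{wt}\le\alpha$" holds exactly for uncountable $\alpha$. Indeed GCH gives $2^\mu=\mu^+\le\alpha$ for infinite $\mu<\alpha$, and $\alpha=\omega$ is excluded by Theorem A, since $K(\mathbb Q/\mathbb Z,1)$ has a countable model. The three theorems do not decide the cardinals $\alpha\ge\mathfrak d$ that Theorem C does not cover, nor uncountable $K$ with $\alpha=2^\omega$.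

We begin with the natural attempt to build universal spaces. It proves the first half of Theorem B, and the place where it stops shows what to look for in Theorem A.

## 3. Four tools for extending maps on compacta

From the textbooks we use that a compact subset of a CW-complex lies in a finite subcomplex, and that a finite CW-complex $N$ is a neighborhood retract of some $\mathbb R^d$. The second statement means $N\subset O\subset\mathbb R^d$ with $O$ open and a retraction $\rho:O\to N$.

**Fact 1 (neighborhood extension).** Let $N$ be a finite CW-complex. Maps to $N$ from closed subsets of compacta, or of metrizable spaces, extend over neighborhoods. There is $\varepsilon(N)>0$ such that $\varepsilon(N)$-close maps into $N$ are homotopic. Maps from closed subsets of compacta to any CW-complex extend over neighborhoods.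

*Proof.* Given $f:A\to N\subset\mathbb R^d$, Tietze's theorem extends $f$ to $\bar f:X\to\mathbb R^d$. On the neighborhood $\bar f^{-1}(O)$ of $A$ take $\rho\bar f$. For the second claim let $\varepsilon(N)$ be less than the distance from $N$ to $\mathbb R^d\setminus O$ (any positive number if $O=\mathbb R^d$). If $f_0,f_1$ are $\varepsilon(N)$-close, the segments from $f_0(x)$ to $f_1(x)$ lie in $O$, and $\rho$ of the straight-line homotopy is a homotopy in $N$. For the third claim, a map from a compactum lands in a finite subcomplex. $\square$

**Fact 2 (homotopy extension).** Let $A$ be closed in a compactum $X$, let $f_0\simeq f_1:A\to K$, and let $f_0$ extend over $X$. Then $f_1$ extends over $X$. In particular, for compacta $X$, the condition $\dim X\le K$ depends only on the homotopy type of $K$.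

*Proof.* The extension of $f_0$ and the homotopy give a map on the closed set $X\times0\cup A\times I$ of $X\times I$. By Fact 1 it extends to a map $H$ on a neighborhood. By compactness of $I$ this neighborhood contains $X\times0\cup V\times I$ for some open $V\supset A$. Take $\lambda:X\to I$ with $\lambda=1$ on $A$ and $\lambda=0$ off $V$. Then $x\mapsto H(x,\lambda(x))$ is defined on $X$ and equals $f_1$ on $A$.

For the last sentence let $\phi:K\to K'$ be a homotopy equivalence with inverse $\psi$, let $\dim X\le K$, and let $f:A\to K'$. Extend $\psi f$ to $F:X\to K$. Then $\phi F$ extends $\phi\psi f\simeq f$, so $f$ extends. $\square$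

**Fact 3 (inverse limits).** Let $Z=\varprojlim Z_\lambda$ be the limit of a directed system of compacta with projections $\pi_\lambda$, let $A\subset Z$ be closed, $N$ a finite complex, $f:A\to N$. Then for some $\lambda$ there is $f':\pi_\lambda(A)\to N$ with $f'\pi_\lambda|_A\simeq f$. Consequently, if all $\dim Z_\lambda\le K$, then $\dim Z\le K$.

*Proof.* Let $N\subset O\subset\mathbb R^d$ and $\rho$ be as above. The functions $g\pi_\lambda|_A$ with $g\in C(Z_\lambda)$, over all $\lambda$, form a subalgebra of $C(A)$ because the system is directed. It contains the constants and separates points, so it is dense by the Stone–Weierstrass theorem. Hence for some $\lambda$ there is $g:Z_\lambda\to\mathbb R^d$ such that $g\pi_\lambda$ approximates $f$ on $A$ so closely that all segments from $f(a)$ to $g\pi_\lambda(a)$ lie in $O$. In particular $g(\pi_\lambda(A))\subset O$. Put $f'=\rho g$ on $\pi_\lambda(A)$. Applying $\rho$ to the straight-line homotopy gives $f'\pi_\lambda|_A\simeq\rho f=f$.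

For the consequence, let $f:A\to K$. It lands in a finite subcomplex $N$, and we take $f':\pi_\lambda(A)\to N\subset K$. As $\dim Z_\lambda\le K$, $f'$ extends over $Z_\lambda$. Composing with $\pi_\lambda$, we see that $f'\pi_\lambda|_A\simeq f$ extends over $Z$. Apply Fact 2. $\square$

The last tool collects many compacta into one.

**Definition ($V\ltimes(U_i)$).** Let $V$ and $U_i$ $(i\in I_0)$ be compacta and $r_i:U_i\to V$ maps. Let $V\ltimes(U_i)$ be the set $V\sqcup\bigsqcup U_i$, where each $U_i$ is open with its own topology and $v\in V$ has the basic neighborhoods $O\cup\bigcup_{i\notin F}r_i^{-1}(O)$, with $v\in O\subset V$ open and $F\subset I_0$ finite.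

For example, if $V$ is a point and $U_0,U_1,\dots$ are points, this is a convergent sequence with its limit.

**Fact 4.** $V\ltimes(U_i)$ is a compactum, each $U_i$ is clopen in it, and $r=\mathrm{id}_V\cup\bigcup r_i$ is a retraction onto $V$. Its weight is $\le\max(\operatorname{wt}V,\sup\operatorname{wt}U_i,|I_0|,\omega)$. If $\dim V\le K$ and all $\dim U_i\le K$, then $\dim V\ltimes(U_i)\le K$.

*Proof.* *Hausdorff.* Two points of $V$ with disjoint neighborhoods $O,O'$ in $V$ are separated by $O\cup\bigcup r_i^{-1}(O)$ and $O'\cup\bigcup r_i^{-1}(O')$. A point of $U_i$ is separated from a point of $V$ by $U_i$ and a basic set with $F=\{i\}$. Points of the $U_i$ are separated inside the $U_i$. The same neighborhoods show that the complement of $U_i$ is open, so $U_i$ is clopen.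

*Compact.* Let $W\supset V$ be open. Finitely many basic sets inside $W$ cover $V$, say with open sets $O_1,\dots,O_s$ covering $V$ and finite sets $F_1,\dots,F_s$. If $i\notin F_1\cup\dots\cup F_s$, every point of $U_i$ lies in some $r_i^{-1}(O_t)$, so $U_i\subset W$. Thus
$$\text{every open } W\supset V \text{ contains all but finitely many } U_i.\tag{1}$$
Given an open cover, finitely many members cover $V$, hence all but finitely many $U_i$, and the remaining $U_i$ are compact.

*Retraction and weight.* $r^{-1}(O)=O\cup\bigcup r_i^{-1}(O)$ is open, so $r$ is continuous. Bases of the $U_i$, together with the basic sets for $O$ in a base of $V$ and $F\subset I_0$ finite, give the weight estimate.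

*Dimension.* Let $f:A\to K$ with $A$ closed. Extend $f|_{A\cap V}$ over $V$. Since $A$ and $V$ are closed, this gives a map on $A\cup V$, which by Fact 1 extends over an open $W\supset A\cup V$. By (1) $W$ contains all but finitely many $U_i$. The union of $V$ and the $U_i\subset W$ is clopen, and there we keep the map on $W$. On each of the finitely many remaining clopen $U_i$ extend $f|_{A\cap U_i}$ separately. $\square$

## 4. Coordinates that store extensions, and the growth function of a compactum

Let $K$ be countable and consider metrizable $X$. In the Cantor set each coordinate stored the solution of one problem. Let us do the same for $K$. Start with the Hilbert cube $Q=I^\omega$, which contains every metrizable compactum, and add coordinates that store extensions. By Fact 3 problems that involve only finitely many coordinates suffice, and up to homotopy there are countably many. A problem about a new coordinate must again be solved by a later coordinate, so the list has to keep track of its own coordinates.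

**Setup.** Let $N_0\subset N_1\subset\cdots$ be nonempty finite subcomplexes exhausting $K$. A map from a compactum to $K$ lands in some $N_k$. So coordinates will take values in
$$N=\bigsqcup_{k<\omega}N_k\times\{k\},\qquad Y_r=Q\times N^r .$$
Each $Y_r$ is locally compact, separable and metrizable. Fix a countable base of relatively compact open sets of $Y_r$, and let $\mathcal B_r$ be the countable family of finite unions of closures of its members. Let $\Pi_r$ be the set of triples $(m,B,g)$ with $m<\omega$, $B\in\mathcal B_r$ and $g$ in a fixed countable dense subset of $C(B,N_m)$. This is countable. Choose a sequence $(r_j,(m_j,B_j,g_j))_{j<\omega}$ with $r_j\le j$ and $(m_j,B_j,g_j)\in\Pi_{r_j}$ that lists all elements of all $\Pi_r$. To get one, list all pairs $(r,\text{element of }\Pi_r)$ so that each occurs infinitely often, and where $r>j$ occurs at place $j$ put a fixed element of $\Pi_0$ instead.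

Write points of $Q\times N^\omega$ as $w=(v,y_0,y_1,\dots)$ with $y_j=(z_j,k_j)$, $z_j\in N_{k_j}$, and put $w|r=(v,y_0,\dots,y_{r-1})\in Y_r$. Let $W$ be the set of all $w$ such that for all $j$
$$k_j\ge m_j,\qquad\text{and}\qquad w|r_j\in\operatorname{int}B_j\ \Rightarrow\ z_j=g_j(w|r_j).\tag{2}$$
$W$ is closed. Indeed $k_j<m_j$ is an open condition. So is "$w|r_j\in\operatorname{int}B_j$ and $z_j\ne g_j(w|r_j)$", since on the open set where $w|r_j\in\operatorname{int}B_j$ both sides are continuous maps to the Hausdorff space $K$.

**Step B1: every metrizable compactum $X$ with $\dim X\le K$ embeds in $W$.** This step uses that the coordinates are allowed to store extensions. Start with an embedding $X\to Q$. Suppose $a:X\to Y_j$ has been built from the components so far, and let $a':X\to Y_{r_j}$ be its composite with the projection, which exists because $r_j\le j$. The map $g_ja':a'^{-1}(B_j)\to N_{m_j}$ is defined on a closed set, so it extends to $X\to K$, hence to a map $X\to N_k$ for some $k\ge m_j$. Take this as the component $y_j:X\to N_k\times\{k\}$. Then (2) holds at $j$. The resulting map $X\to W$ is injective because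 its first component is.

**Step B2: every compact $C\subset W$ has $\dim C\le K$.** This step uses that all problems are listed. Let $\pi_r(C)\subset Y_r$ be the image under $w\mapsto w|r$. Then $C=\varprojlim\pi_r(C)$: a point $w$ with all $w|r\in\pi_r(C)$ lies in the closure of $C$, which is $C$. Let $f:A\to K$, $A\subset C$ closed and nonempty. Then $f(A)\subset N_m$ for some $m$. By Fact 3 there are $r$ and $f':\pi_r(A)\to N_m$ with $f'\pi_r|_A\simeq f$. By Fact 1 $f'$ extends over a neighborhood of $\pi_r(A)$ in $Y_r$. By compactness of $\pi_r(A)$ that neighborhood contains some $B\in\mathcal B_r$ with $\pi_r(A)\subset\operatorname{int}B$. By density and Fact 1 some $(m,B,g)\in\Pi_r$ has $g|_{\pi_r(A)}\simeq f'$. It is listed at some $j$ with $r_j=r$. Now $w\mapsto z_j$ is a map $C\to K$, and on $A$ it equals $g\pi_r\simeq f'\pi_r\simeq f$ by (2). By Fact 2 $f$ extends over $C$.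

**Where the attempt stops.** If $W$ were compact, it would be a universal space for $\alpha=\omega$. If $K$ is finite, this is repaired at once: take all $N_k=K$ and choose $k=m_j$ in Step B1. Then every $X$ lands in $\{w\in W:k_j=m_j\text{ for all }j\}$, which is a closed subset of $W$ contained in $Q\times\prod_jN_{m_j}\times\{m_j\}$, hence a metrizable compactum, of dimension $\le K$ by Step B2. For infinite $K$ the attempt stops at the words "for some $k\ge m_j$". How large $k$ must be depends on $X$, and on a compact subset of $W$ each $k_j$ is bounded. So each embedded $X$ carries a function $j\mapsto k_j$, and a compact part of $W$ serves only those $X$ whose functions lie below a fixed one.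

**Step B3: the first sentence of Theorem B.** We now collect enough compact parts of $W$. For $h\in\omega^\omega$ let $U_h=\{w\in W:k_j\le h(j)\text{ for all }j\}$. It is a closed subset of the compact metrizable space $Q\times\prod_j\bigsqcup_{k\le h(j)}N_k\times\{k\}$, so it is a metrizable compactum, and $\dim U_h\le K$ by Step B2. If $h\le h'$, then $U_h\subset U_{h'}$. A nonempty compact $C\subset W$ lies in $U_{h_C}$ with $h_C(j)=\max k_j|_C$. Let $D\subset\omega^\omega$ have size $\mathfrak d$ and dominate everywhere. By Step B1 every metrizable compactum $X$ with $\dim X\le K$ embeds in some $U_h$ with $h\in D$. Put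
$$U=\{\mathrm{pt}\}\ltimes(U_h)_{h\in D}.$$
By Fact 4, $\operatorname{wt}U\le\mathfrak d$ and $\dim U\le K$, and $U$ contains every $U_h$, $h\in D$. $\square$

The failure for $\alpha=\omega$ might be only a weakness of this construction. To show that it is not, we need a growth function that $X$ carries intrinsically, whatever $U$ it sits in.

## 5. Waiting for an extension with coefficients in $\mathbb Z/p^k$

From here to the end of Section 8, $H^*$ is Čech cohomology, which on polyhedra is simplicial cohomology. Coefficients are $\mathbb Z$ unless shown. We use the exact sequences of pairs and triples and the exact coefficient sequences, together with the following facts about compacta.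

* (H1) $[X,K(G,n)]\cong H^n(X;G)$ naturally (Huber).
* (H2) Continuity: $H^*(\varprojlim(X_\lambda,A_\lambda))=\varinjlim H^*(X_\lambda,A_\lambda)$ for directed systems. For pairs this follows from the absolute case by the five lemma.
* (H3) Strong excision: $H^*(A\cup B,A)\cong H^*(B,A\cap B)$ for closed sets $A,B$.
* (H4) $H^*$ commutes with directed unions and direct sums of coefficient groups.
* (H5) Tautness: a class on a closed set extends to a closed neighborhood. (This is (H2) for the system of closed neighborhoods.)

By (H1) and Fact 2,
$$\dim X\le K(G,n)\iff H^n(X;G)\to H^n(A;G)\text{ is onto for all closed }A\subset X.\tag{3}$$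
Indeed, if the class of $f:A\to K(G,n)$ extends, it extends to the class of some $F$ with $F|_A\simeq f$, and Fact 2 applies. The converse is immediate.

Fix $P$, $n$, $G$ as in Theorem A. Let $\dim U\le K(G,n)$, and let $y$ be an integral class on a closed $B\subset U$. Send $\mathbb Z$ to $\mathbb Z/p^\infty$. The image of $y$ extends over $U$. The group $\mathbb Z/p^\infty$ is the union of the $\mathbb Z/p^k$ and $U$ is compact, so the extension uses only one of these finite groups. The number $k$ for which this happens is the waiting time that we want to control.

Let $\iota_{p,k}:\mathbb Z\to\mathbb Z/p^k$, $1\mapsto p^{k-1}$, for $k\ge1$. With $\mathbb Z/p^k=\langle1/p^k\rangle\subset\mathbb Z/p^\infty$, each $\iota_{p,k}$ sends $1$ to $p^{k-1}\cdot\frac1{p^k}=\frac1p$. So the inclusion $\mathbb Z/p^k\subset\mathbb Z/p^{k+1}$ carries $\iota_{p,k}$ to $\iota_{p,k+1}$, and all of them induce the same $\iota_p:\mathbb Z\to\mathbb Z/p^\infty$, $1\mapsto\frac1p$.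

**Definition ($(p,k)$-extendable).** For $A\subset X$ closed, $x\in H^n(A)$ is *$(p,k)$-extendable over $X$* if $(\iota_{p,k})_*x$ lies in the image of $H^n(X;\mathbb Z/p^k)\to H^n(A;\mathbb Z/p^k)$.

*Two examples by hand.* Let $A=S^n$ and let $x$ generate $H^n(A)$, so $(\iota_{p,k})_*x$ corresponds to $p^{k-1}\ne0$ in $\mathbb Z/p^k$. If $X$ is the ball with boundary $A$, then $H^n(X;\mathbb Z/p^k)=0$ and $x$ is not $(p,k)$-extendable for any $k$. If $X$ is the mapping cylinder of a map $A\to S^n$ of degree $p^d$ and $A$ is its domain end, then $H^n(X;\mathbb Z/p^k)\to H^n(A;\mathbb Z/p^k)$ is multiplication by $\pm p^d$ on $\mathbb Z/p^k$. Its image contains $p^{k-1}$ if and only if $d\le k-1$: for $d\ge k$ the image is $0$. So $x$ is $(p,k)$-extendable exactly for $k\ge d+1$, and the waiting time can be prescribed. However, this $X$ contains an $(n+1)$-ball, and $\dim\le K(G,n)$ fails for the ball because $0=H^n(\text{ball};G)\to H^n(S^n;G)=G$ is not onto. So $\dim X\le K(G,n)$ fails as well, and more work is needed.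

Three rules follow.

* (i) *$(p,k)$-extendable implies $(p,k+1)$-extendable.* Push the extension forward along $\mathbb Z/p^k\subset\mathbb Z/p^{k+1}$.
* (ii) *Let $A\subset X\subset U$ and $A\subset B\subset U$, all closed, and let $y\in H^n(B)$ be $(p,k)$-extendable over $U$. Then $y|_A$ is $(p,k)$-extendable over $X$.* If $z\in H^n(U;\mathbb Z/p^k)$ restricts to $(\iota_{p,k})_*y$ on $B$, then $z|_X$ restricts to $(\iota_{p,k})_*(y|_A)$ on $A$.
* (iii) *If $x\in H^n(A)$ is $(p,k)$-extendable over $X$, then $p^{k-1}\delta x\in p^kH^{n+1}(X,A)$.* Since $(\iota_{p,k})_*x$ extends over $X$, we have $(\iota_{p,k})_*\delta x=\delta(\iota_{p,k})_*x=0$. As $\iota_{p,k}$ is multiplication by $p^{k-1}$ followed by reduction mod $p^k$, the class $p^{k-1}\delta x$ reduces to $0$ in $H^{n+1}(X,A;\mathbb Z/p^k)$. By the exact sequence of $0\to\mathbb Z\xrightarrow{p^k}\mathbb Z\to\mathbb Z/p^k\to0$ it lies in $p^kH^{n+1}(X,A)$.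

**Lemma 1.** If $\dim U\le K(G,n)$, $B\subset U$ is closed, $y\in H^n(B)$ and $p\in P$, then $y$ is $(p,k)$-extendable over $U$ for some $k$.

*Proof.* $\mathbb Z/p^\infty$ is a direct summand of $G$, so by (3) $H^n(U;\mathbb Z/p^\infty)\to H^n(B;\mathbb Z/p^\infty)$ is onto. Hence $(\iota_p)_*y$ extends to some $z\in H^n(U;\mathbb Z/p^\infty)=\varinjlim_kH^n(U;\mathbb Z/p^k)$, by (H4). So $z$ comes from some $z_k\in H^n(U;\mathbb Z/p^k)$. The classes $z_k|_B$ and $(\iota_{p,k})_*y$ have the same image in $H^n(B;\mathbb Z/p^\infty)=\varinjlim_kH^n(B;\mathbb Z/p^k)$, so after increasing $k$ they coincide. $\square$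

**Lemma 2.** Let $U$ be a compactum with $\operatorname{wt}U\le\alpha$, $\alpha$ infinite. There is a set $\mathfrak F$ of at most $\alpha$ pairs $(B,y)$, $B\subset U$ closed, $y\in H^n(B)$, such that for every closed $A\subset U$ and $x\in H^n(A)$ some $(B,y)\in\mathfrak F$ has $A\subset B$ and $y|_A=x$.

*Proof.* Fix a base of size $\le\alpha$. Let $B$ run over the closures of finite unions of its members, and let $y$ run over all of $H^n(B)$. Given $(A,x)$, tautness (H5) extends $x$ to a closed neighborhood $A'$ of $A$. Since $A$ is compact, finitely many base members with closures in $A'$ cover $A$. Let $B$ be the closure of their union and restrict the class to $B$.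

It remains to count. There are at most $\alpha$ sets $B$. For each, $H^n(B)$ is the direct limit of the groups $H^n$ of the nerves of open covers of $B$. The finite covers by members of a base of size $\le\alpha$ are cofinal, there are at most $\alpha$ of them, and each nerve is a finite complex with countable cohomology. So $|H^n(B)|\le\alpha$. $\square$

## 6. How waiting times prove Theorem A

The remaining ingredient says that every function of $p$ occurs as a lower bound for waiting times.

**Lemma 3.** For every $\varphi:P\to\{1,2,\dots\}$ there are a metrizable compactum $X$ with covering dimension $\le n+1$ and $\dim X\le K(G,n)$, a closed $A\subset X$ with $A\cong S^n$, and $x\in H^n(A;\mathbb Z)$ that is, for every $p\in P$, not $(p,\varphi(p))$-extendable over $X$.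

**Proof of Theorem A from Lemmas 1–3.** Let $\dim U\le K(G,n)$ and $\operatorname{wt}U<\mathfrak d$. Put $\alpha=\max(\operatorname{wt}U,\omega)<\mathfrak d$, and let $\mathfrak F$ be as in Lemma 2. For $(B,y)\in\mathfrak F$ and $p\in P$ let $\psi_{B,y}(p)\ge1$ be a $k$ as in Lemma 1. These are fewer than $\mathfrak d$ functions on the countably infinite set $P$. By the definition of $\mathfrak d$ some function $\varphi$ on $P$ is not everywhere $\le$ any of them, and we may replace it by $\max(\varphi,1)$. So for each $(B,y)\in\mathfrak F$ some $p\in P$ has $\varphi(p)>\psi_{B,y}(p)$.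

Take $X,A,x$ from Lemma 3 for this $\varphi$ and suppose $X\subset U$. Choose $(B,y)\in\mathfrak F$ with $A\subset B$ and $y|_A=x$, and then $p$ with $\varphi(p)>\psi_{B,y}(p)$. Since $y$ is $(p,\psi_{B,y}(p))$-extendable over $U$, rule (ii) shows that $x$ is $(p,\psi_{B,y}(p))$-extendable over $X$. By rule (i) it is $(p,\varphi(p))$-extendable, which contradicts Lemma 3. So $X$ does not embed in $U$.

As $X$ has weight $\le\omega\le\alpha$, there is no universal space for $\omega\le\alpha<\mathfrak d$. $\square$

The infinite set of primes is essential to this argument. A single prime would give for each $(B,y)$ one integer, and infinitely many integers may be unbounded, so that no integer exceeds them all. Infinitely many primes give a function for each $(B,y)$, and fewer than $\mathfrak d$ functions never dominate everything.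

## 7. Replacing a simplex by a torsion piece and a free piece

We build $X$ in Lemma 3 as the inverse limit of polyhedra, beginning with $(\Delta^{n+1},\partial\Delta^{n+1})$. At each stage every $(n+1)$-simplex $\sigma$ is replaced by a polyhedron $E_\sigma\supset\partial\sigma$, chosen so that certain maps on $\partial\sigma$ now extend over $E_\sigma$. We need a simplicial form of the mapping cylinder.

**Definition ($M(v)$).** Let $v:S\to T$ be a simplicial map of finite simplicial complexes, and order the vertices of $S$ as $u_1<\dots<u_a$. Let $M(v)$ be the complex on the disjoint union of the vertex sets whose simplices are the simplices of $T$ and all nonempty subsets of the sets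
$$\{s_0,\dots,s_i\}\cup\{v(s_i),\dots,v(s_k)\},\qquad s_0<\dots<s_k\text{ spanning a simplex of }S,\ 0\le i\le k.$$

For example, if $S$ is an edge $u_1u_2$ and $v$ an isomorphism onto an edge $t_1t_2$, the maximal simplices are $u_1t_1t_2$ and $u_1u_2t_2$: a square cut by a diagonal. If $T$ is a point, $M(v)$ is the cone on $S$.

**Fact 5.** $S$ and $T$ are disjoint full subcomplexes of $M(v)$, and $\dim M(v)\le\max(\dim S+1,\dim T)$. $M(v)$ deformation retracts onto $T$ by a retraction that restricts to $v$ on $S$. So the inclusion $S\subset M(v)$ is homotopic in $M(v)$ to $v$.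

*Proof.* The vertices from $S$ in a simplex of $M(v)$ span a simplex of $S$, those from $T$ span a simplex of $T$ because $v$ is simplicial, and all simplices of $S$ occur (take $i=k$). The displayed sets have at most $(i+1)+(k-i+1)=k+2$ elements, which gives the dimension.

Let $M_b$ be the full subcomplex on $u_1,\dots,u_b$ and the vertices of $T$, so $M_a=M(v)$ and $M_0=T$. Let $\xi\subset\{s_0,\dots,s_i\}\cup\{v(s_i),\dots,v(s_k)\}$ be a simplex of $M_b$ containing $u_b=s_{i'}$, so $i'\le i$. All $S$-vertices of $\xi$ are $\le u_b$, hence $\xi\subset\{s_0,\dots,s_{i'}\}\cup\{v(s_{i'}),\dots,v(s_k)\}$. This set contains $v(u_b)$, so $\xi\cup\{v(u_b)\}$ is a simplex of $M_b$. Hence moving $u_b$ linearly to $v(u_b)$, with all other vertices fixed, is a deformation retraction of $M_b$ onto $M_{b-1}$. Compose these for $b=a,\dots,1$. The resulting retraction sends each vertex $u$ of $S$ to $v(u)$. $\square$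

**The modification.** Let $L$ be a finite simplicial complex of dimension $\le n+1$, $p$ a prime and $m,\ell\ge1$. By simplicial approximation choose $r$ so large that for every $(n+1)$-simplex $\sigma$ of $L$ there is a simplicial map $c_\sigma:\mathrm{sd}^r\partial\sigma\to\partial\Delta^{n+1}$ of degree $p^\ell$. Choose also a subdivision $S$ of $\partial\Delta^{n+1}$ and simplicial maps $v_\sigma:S\to\mathrm{sd}^r\partial\sigma$ of degree $p^m$. For each $\sigma$ put:

* $C_\sigma=M(c_\sigma)$, which contains $\mathrm{sd}^r\partial\sigma$ as domain end;
* $D_\sigma=M(v_\sigma)\cup\operatorname{cone}(S)$, which contains $\mathrm{sd}^r\partial\sigma$ as range end;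
* $E_\sigma=C_\sigma\cup D_\sigma$, glued along $\mathrm{sd}^r\partial\sigma$.

Let $\tilde L=\mathrm{sd}^rL^{(n)}\cup\bigcup_\sigma E_\sigma$, where $E_\sigma\cap L^{(n)}=\partial\sigma$ and different $E_\sigma$ meet only in $L^{(n)}$. Since the ends are full subcomplexes, this gluing gives a finite simplicial complex. Its dimension is $\le n+1$. Let $q:\tilde L\to L$ be the identity on $L^{(n)}$ and map $E_\sigma$ into $\sigma$. Such a $q$ exists because $\partial\sigma\to\sigma$ extends over $E_\sigma$, by Tietze's theorem.

**Step 1: the cohomology of one piece.** This step computes what became of the cell $\sigma$. Let $g_\sigma$ generate $H^n(\partial\sigma)\cong\mathbb Z$, and let $s_\sigma=\delta g_\sigma$, a generator of $H^{n+1}(\sigma,\partial\sigma)\cong\mathbb Z$. We claim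
$$H^{n+1}(E_\sigma,\partial\sigma)=(\mathbb Z/p^\ell)\,t_\sigma\oplus\mathbb Z\,y_\sigma,\qquad q^*s_\sigma=\delta g_\sigma=t_\sigma+p^my_\sigma.\tag{4}$$
By excision $H^{n+1}(E_\sigma,\partial\sigma)=H^{n+1}(C_\sigma,\partial\sigma)\oplus H^{n+1}(D_\sigma,\partial\sigma)$, where the components are restrictions. So $\delta g_\sigma$ has as components the coboundaries of $g_\sigma$ in the two pairs.

*The pair $(C_\sigma,\partial\sigma)$.* By Fact 5 $C_\sigma$ deformation retracts onto $\partial\Delta^{n+1}$ with $\partial\sigma$ mapped by degree $p^\ell$. The sequence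
$$H^n(C_\sigma)=\mathbb Z\xrightarrow{\ \pm p^\ell\ }H^n(\partial\sigma)\xrightarrow{\ \delta\ }H^{n+1}(C_\sigma,\partial\sigma)\to H^{n+1}(C_\sigma)=0$$
is exact. So $H^{n+1}(C_\sigma,\partial\sigma)=\mathbb Z/p^\ell$, generated by $t_\sigma:=\delta g_\sigma$.

*The pair $(D_\sigma,\partial\sigma)$.* Let $\rho:M(v_\sigma)\to\partial\sigma$ be the retraction from Fact 5, so $\rho|_S=v_\sigma$. There are isomorphisms
$$H^{n+1}(D_\sigma,\partial\sigma)\xleftarrow{\ \cong\ }H^{n+1}(D_\sigma,M(v_\sigma))\xrightarrow{\ \cong\ }H^{n+1}(\operatorname{cone}S,S)\xleftarrow[\ \delta\ ]{\cong}H^n(S)=\mathbb Z.$$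
The first is one because $H^*(M(v_\sigma),\partial\sigma)=0$, the second is excision, and the third holds because the cone is contractible and $n\ge1$. The class $\rho^*g_\sigma\in H^n(M(v_\sigma))$ restricts to $g_\sigma$ on $\partial\sigma$ and to $v_\sigma^*g_\sigma$ on $S$. By naturality of $\delta$, the class $\delta\rho^*g_\sigma\in H^{n+1}(D_\sigma,M(v_\sigma))$ goes to $\delta g_\sigma$ on the left and to $\delta v_\sigma^*g_\sigma$ on the right. So under these isomorphisms $\delta g_\sigma$ corresponds to $v_\sigma^*g_\sigma$, which is $\pm p^m$ times a generator. Choose the generator $y_\sigma$ with the sign that gives $\delta g_\sigma=p^my_\sigma$.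

This proves the first part of (4) and $\delta g_\sigma=t_\sigma+p^my_\sigma$. Since $q$ is the identity on $\partial\sigma$, $q^*s_\sigma=q^*\delta g_\sigma=\delta g_\sigma$.

*Why both pieces are needed.* Let $L=\Delta^{n+1}$, $A=\partial\Delta^{n+1}$, and let $x=g_\sigma$. The argument for rule (iii) reverses: $x$ is $(p',k)$-extendable if and only if $p'^{k-1}\delta x$ is divisible by $p'^k$. With $C_\sigma$ alone the group is $\mathbb Z/p^\ell$, where every prime $p'\ne p$ is invertible, so $x$ becomes $(p',1)$-extendable and the bound at $p'$ is lost. With $D_\sigma$ alone $\delta x=p^my_\sigma$ and $m\ge1$, so $x$ becomes $(p,1)$-extendable and the bound at $p$ is lost. With both, $p^{k-1}(t_\sigma+p^my_\sigma)$ is divisible by $p^k$ if and only if $p^{k-1}t_\sigma\in p^k(\mathbb Z/p^\ell)t_\sigma$, which means $k>\ell$. For $p'\ne p$ the coefficient $p'^{k-1}p^m$ of $y_\sigma$ is not divisible by $p'^k$, so $x$ is never $(p',k)$-extendable. The next step does this for general $L$.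

**Step 2: divisibility is preserved.** This step shows that the modification does not spoil the obstructions already present. Let $A\subset L^{(n)}$ be a subcomplex, $H=H^{n+1}(L,A)$ and $\tilde H=H^{n+1}(\tilde L,A)$. In the exact sequence of the triple $(L,L^{(n)},A)$,
$$H^n(L^{(n)},A)\xrightarrow{\ \delta\ }H^{n+1}(L,L^{(n)})=\bigoplus\mathbb Zs_\sigma\to H\to H^{n+1}(L^{(n)},A)=0,$$
let $R$ be the image of $\delta$. The sequence of $(\tilde L,L^{(n)},A)$ has $H^{n+1}(\tilde L,L^{(n)})=\bigoplus H^{n+1}(E_\sigma,\partial\sigma)$ in the middle. As $q$ is the identity on $(L^{(n)},A)$, it maps the first sequence to the second. The induced map of middle groups is $j(s_\sigma)=t_\sigma+p^my_\sigma$ by (4), so the image of $\delta$ in the second sequence is $j(R)$. Hence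
$$H=\bigoplus\mathbb Zs_\sigma/R,\qquad\tilde H=\bigoplus\big((\mathbb Z/p^\ell)t_\sigma\oplus\mathbb Zy_\sigma\big)/j(R),\tag{5}$$
and $q^*:H\to\tilde H$ is induced by $j$. We draw two conclusions for $e\in H$.

* (a) *If $1\le k\le\ell$ and $p^{k-1}e\notin p^kH$, then $p^{k-1}q^*e\notin p^k\tilde H$.* Send $t_\sigma\mapsto s_\sigma$ and $y_\sigma\mapsto0$, with values in $H/p^\ell H$. This is well defined because $p^\ell$ kills the target. It sends $j(\rho)$, $\rho\in R$, to the class of $\rho$, which is $0$. So it induces $\tau:\tilde H\to H/p^\ell H$, and $\tau q^*$ is reduction mod $p^\ell$. If $p^{k-1}q^*e\in p^k\tilde H$, applying $\tau$ gives $p^{k-1}e\in p^kH+p^\ell H=p^kH$, a contradiction.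
* (b) *If $p'\ne p$ is a prime, $k\ge1$ and $p'^{k-1}e\notin p'^kH$, then $p'^{k-1}q^*e\notin p'^k\tilde H$.* Reduce (5) mod $p'^k$. The $t_\sigma$ vanish because $p^\ell$ is a unit mod $p'^k$, and $j$ becomes $s_\sigma\mapsto p^my_\sigma$, an isomorphism $\bigoplus(\mathbb Z/p'^k)s_\sigma\to\bigoplus(\mathbb Z/p'^k)y_\sigma$ that carries the image of $R$ to the image of $j(R)$. Hence $q^*:H/p'^kH\to\tilde H/p'^k\tilde H$ is an isomorphism, and (b) follows.

## 8. The inverse limit: proof of Lemma 3

Let $\varphi:P\to\{1,2,\dots\}$ be given.

**Step 3: the construction.** The purpose is to carry out every type of modification infinitely often, on ever finer triangulations. Choose a sequence $(p_i,m_i)_{i\ge0}$ in $P\times\{1,2,\dots\}$ in which every pair occurs infinitely often. Let $L_0=\Delta^{n+1}$ and $A=\partial\Delta^{n+1}$. Suppose we have the finite simplicial complex $L_i$ of dimension $\le n+1$, in which $A$ is the space of a subcomplex, and maps $q_{j,i}:L_i\to L_j$ for $j\le i$, with fixed metrics on the $L_j$. By uniform continuity there is an iterated barycentric subdivision $L_i'$ of $L_i$ with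
$$\operatorname{diam}q_{j,i}(\sigma)<2^{-i}\quad\text{for all simplices }\sigma\text{ of }L_i'\text{ and all }j\le i.\tag{6}$$
Let $L_{i+1}=\widetilde{L_i'}$ with $(p,m,\ell)=(p_i,m_i,\varphi(p_i))$, let $q_{i,i+1}=q$, and let $q_{j,i+1}=q_{j,i}q$. As $\dim A=n$, we have $A\subset L_i'^{(n)}\subset L_{i+1}$ and $q|_A=\mathrm{id}$. So $A$ is again the space of a subcomplex.

Put $X=\varprojlim L_i$ with projections $\pi_i$. It is a metrizable compactum. It contains $A$ as the set of constant threads $(a,a,\dots)$, and $(X,A)=\varprojlim(L_i,A)$. Since $\dim L_i\le S^{n+1}$ for all $i$, Fact 3 with $K=S^{n+1}$ shows that $X$ has covering dimension $\le n+1$.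

**Step 4: non-extendability.** This step uses Step 2 at every stage. Let $x$ generate $H^n(A)$, let $H_i=H^{n+1}(L_i,A)$ and $e_i=\delta x\in H_i$. As $q|_A=\mathrm{id}$, $e_{i+1}=q_{i,i+1}^*e_i$. Fix $p\in P$ and put $k=\varphi(p)$. We show by induction that $p^{k-1}e_i\notin p^kH_i$. For $i=0$ this holds because $H_0=\mathbb Ze_0$ is infinite cyclic with generator $e_0$. In passing from $i$ to $i+1$ use (a) if $p_i=p$, where $\ell=\varphi(p)=k$, and use (b) if $p_i\ne p$.

By continuity $H^{n+1}(X,A)=\varinjlim H_i$, and $\delta x$ is the image of each $e_i$. If $p^{k-1}\delta x=p^k\eta$, then $\eta$ comes from some $\eta_i\in H_i$, and $p^{k-1}e_i-p^k\eta_i$ becomes $0$ in some $H_{i'}$ with $i'\ge i$. Then $p^{k-1}e_{i'}\in p^kH_{i'}$, a contradiction. So $p^{k-1}\delta x\notin p^kH^{n+1}(X,A)$, and by rule (iii) $x$ is not $(p,\varphi(p))$-extendable over $X$.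

It remains to prove $\dim X\le K(G,n)$.

**Step 5: moving an extension problem to a finite stage.** Let $C\subset X$ be closed and nonempty. By (3) we must show that $H^n(X;G)\to H^n(C;G)$ is onto. By (H4) $H^n(C;G)=\bigoplus_{p\in P}\varinjlim_mH^n(C;\mathbb Z/p^m)$. The image of $H^n(X;G)$ is a subgroup, so it suffices to take $p\in P$, $m\ge1$ and $z\in H^n(C;\mathbb Z/p^m)$, and to extend the image of $z$ in $H^n(C;\mathbb Z/p^\infty)$ over $X$.

Let $C_i=\pi_i(C)$, so $C=\varprojlim C_i$. By continuity $z$ comes from a class on some $C_j$, and by tautness this class extends to a class $z'\in H^n(\,\cdot\,;\mathbb Z/p^m)$ on a closed neighborhood of $C_j$ in $L_j$. By compactness that neighborhood contains the $\varepsilon$-neighborhood of $C_j$ for some $\varepsilon>0$. Thus $\pi_j^*z'|_C=z$. Choose $i\ge j$ with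
$$2^{-i}<\varepsilon,\qquad p_i=p,\qquad m_i\ge m.$$
This is possible since $(p,m)$ occurs infinitely often. Write $L=L_i'$, $\tilde L=L_{i+1}$, $q=q_{i,i+1}$, $\ell=\varphi(p)$, and let $M$ be the union of the simplices of $L$ that meet $C_i$. Each such simplex contains a point that $q_{j,i}$ sends into $q_{j,i}(C_i)=C_j$, so by (6) $q_{j,i}(M)$ lies in the $\varepsilon$-neighborhood of $C_j$. Hence $z''=q_{j,i}^*z'\in H^n(M;\mathbb Z/p^m)$ is defined. As $C_i\subset M$, we have $\pi_i^*z''|_C=z$.

**Step 6: extension over the $n$-skeleton.** This step prepares for a cell-by-cell obstruction. The relative cells of $(M\cup L^{(n)},M)$ have dimension $\le n$, so $H^{n+1}(M\cup L^{(n)},M;\mathbb Z/p^m)=0$. Hence $z''$ extends to some $w\in H^n(M\cup L^{(n)};\mathbb Z/p^m)$.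

**Step 7: pulling back to $\tilde L$ without losing $C_{i+1}$.** Let $\tilde M=(M\cap L^{(n)})\cup\bigcup_{\sigma\subset M}E_\sigma$, where $\sigma$ ranges over $(n+1)$-simplices. We claim $C_{i+1}\subset q^{-1}(C_i)\subset\tilde M$. The first inclusion holds because $q(C_{i+1})=C_i$. For the second, if $u\in L^{(n)}$ and $q(u)=u\in C_i$, then $u\in M$. If $u\in E_\sigma$ and $q(u)\in C_i$, then $\sigma$ contains $q(u)$, so it meets $C_i$ and $\sigma\subset M$. Moreover $q(\tilde M)\subset M$, so $q^*w$ is defined on $\tilde M\cup L^{(n)}$.

**Step 8: the obstruction vanishes over $\Gamma=\mathbb Z/p^\infty$.** Here the two pieces of $E_\sigma$ do their work. With coefficients $\Gamma$, the class $q^*w$ extends over $\tilde L$ if and only if $\delta(q^*w)=0$ in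
$$H^{n+1}(\tilde L,\tilde M\cup L^{(n)};\Gamma)=\bigoplus_{\sigma\not\subset M}H^{n+1}(E_\sigma,\partial\sigma;\Gamma).$$
This equality is excision, since $E_\sigma\cap(\tilde M\cup L^{(n)})=\partial\sigma$ for $\sigma\not\subset M$. As $q$ is the identity on $\partial\sigma$, the components are $\delta(w|_{\partial\sigma})$. In $H^n(\partial\sigma;\Gamma)=H^n(\partial\sigma)\otimes\Gamma$ we have $w|_{\partial\sigma}=g_\sigma\otimes c$ with $c\in\Gamma$ and $p^mc=0$, because $w$ has coefficients in $\mathbb Z/p^m$. The natural map $H^*(\cdot)\otimes\Gamma\to H^*(\cdot\,;\Gamma)$ commutes with $\delta$. So by (4), with $m_i$ in place of $m$, $\delta(w|_{\partial\sigma})$ is the image of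
$$\delta g_\sigma\otimes c=t_\sigma\otimes c+y_\sigma\otimes p^{m_i}c.$$
Since $\Gamma$ is divisible, $c=p^\ell c'$ and $t_\sigma\otimes c=p^\ell t_\sigma\otimes c'=0$. Since $m_i\ge m$, $p^{m_i}c=0$. So the obstruction is $0$, and $q^*w$ extends to some $\hat w\in H^n(\tilde L;\Gamma)$.

**Step 9: back to $X$.** Consider $\pi_{i+1}^*\hat w\in H^n(X;\Gamma)$. As $\pi_{i+1}(C)=C_{i+1}\subset\tilde M$, and $\hat w$ restricts on $\tilde M$ to the image of $q^*(w|_M)=q^*z''$, the restriction of $\pi_{i+1}^*\hat w$ to $C$ is the image of $\pi_{i+1}^*q^*z''|_C=\pi_i^*z''|_C=z$. So the image of $z$ in $H^n(C;\mathbb Z/p^\infty)$ extends over $X$, and $\dim X\le K(G,n)$. This proves Lemma 3, and with it Theorem A. $\square$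

**The last sentence of Theorem B.** Let $K$ be as in Theorem A. Since $G$ is countable, $K(G,n)$ has a countable model, and by Fact 2 the choice of model does not matter. By Section 4 some $U$ with $\dim U\le K$ and $\operatorname{wt}U\le\mathfrak d$ contains all metrizable compacta of $\dim\le K$. By Theorem A no $U$ with $\dim U\le K$ and weight $<\mathfrak d$ does. So the least weight is exactly $\mathfrak d$. $\square$

## 9. Finite tasks that detect $\dim X\le K$ for any complex $K$

For Theorem C we return to the idea of Section 4: coordinates that store extensions, with a bound $h(p)$ on where each extension lives. The bounds again depend on $X$. But if $\alpha$ is large, we can afford to keep all choices of bounds, in a tree. For countable $K$ the bounds refer to an exhaustion by finite subcomplexes. For uncountable $K$ we first show that few finite complexes suffice.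

**Lemma 4.** For each CW-complex $K$ there is a set $\mathcal T$ of "tasks" $\tau=(P_\tau,(N_{\tau,k})_{k<\omega})$, where $P_\tau\subset N_{\tau,k}$ are finite CW-pairs, with $|\mathcal T|\le2^\omega$ (and $|\mathcal T|\le\omega$ if $K$ is countable), such that a compactum $X$ has $\dim X\le K$ if and only if

($*$) for all $\tau\in\mathcal T$, closed $A\subset X$ and $f:A\to P_\tau$, there is $k$ such that $f$ extends to a map $X\to N_{\tau,k}$.

*Proof for countable $K$.* Let $N_0\subset N_1\subset\cdots$ be nonempty finite subcomplexes exhausting $K$, and take the tasks $P_m=N_m$, $N_{m,k}=N_{m+k}$, for $m<\omega$. If ($*$) holds, a map $f:A\to K$ lands in some $N_m$ and extends to $X\to N_{m+k}\subset K$. Conversely, a map $f:A\to N_m$ extends to $X\to K$, whose image lies in some $N_{m+k}$.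

*Tasks in general.* Let $\mathcal P$ be a countable set of representatives of the nonempty finite simplicial complexes. For $P\in\mathcal P$ let $\mathcal S_P$ be a countable set representing, up to isomorphism rel $P$, all finite simplicial complexes that contain $P$ as a subcomplex. For $u:P\to K$ let
$$T(u)=\{N\in\mathcal S_P:u\text{ extends to a map }N\to K\}.$$
It is nonempty, since it contains $P$. Let $\mathcal T$ be the set of all $(P,T(u))$, each $T(u)$ enumerated as $(N_{\tau,k})_{k<\omega}$ with repetitions allowed. Since $T(u)$ is a subset of a countable set, $|\mathcal T|\le2^\omega$.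

**Step 10: ($*$) implies $\dim X\le K$.** Let $f:A\to K$ with $A\ne\emptyset$, and let $M$ be a finite subcomplex with $f(A)\subset M$ and inclusion $i:M\to K$. A finite CW-complex is homotopy equivalent to a finite simplicial complex, so there are $P\in\mathcal P$ and inverse homotopy equivalences $a:M\to P$, $b:P\to M$. Put $u=ib$. By ($*$) for the task $(P,T(u))$, the map $af$ extends to $X\to N$ for some $N\in T(u)$. Compose with an extension $N\to K$ of $u$. On $A$ the result is $uaf=ibaf\simeq f$. Apply Fact 2.

**Step 11: $\dim X\le K$ implies ($*$).** Let $\tau=(P,T(u))$ with $u:P\to K$, and let $f:A\to P$. We must find one $N\in T(u)$ over which $f$ extends. The plan is to extend $uf$ over $X$ and to turn the finite part of $K$ that is used into a simplicial complex containing $P$.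

Extend $uf$ to $F:X\to K$, and let $M\supset u(P)\cup F(X)$ be a finite subcomplex. Let $L$ be a finite simplicial complex with inverse homotopy equivalences $a:M\to L$, $b:L\to M$. For a suitable iterated barycentric subdivision $P'$ of $P$ let $v:P'\to L$ be a simplicial approximation of $au$, and $c:P'\to P$ a simplicial approximation of the identity. Let
$$N=M(c)\cup_{P'}M(v).$$
It is a finite simplicial complex, since $P'$ is a full subcomplex of both parts, and it contains $P$ and $L$ as subcomplexes.

*The inclusion $P\to N$ is homotopic in $N$ to $v:P\to L\subset N$* (recall $|P'|=|P|$). In $M(c)$ the inclusion of $P'$ is homotopic to $c$ followed by the inclusion of $P$ (Fact 5). As $c\simeq\mathrm{id}$ in $|P|$, it is homotopic to the inclusion of $P$. In $M(v)$ the inclusion of $P'$ is homotopic to $v$ followed by the inclusion of $L$.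

*$N$ deformation retracts onto $L$.* By Fact 5 $M(c)$ deformation retracts onto $P$, and the inclusion $P'\to M(c)$ followed by this retraction is $c$, which is a homotopy equivalence. So the inclusion $P'\to M(c)$ is a homotopy equivalence, and being the inclusion of a subcomplex, it admits a deformation retraction of $M(c)$ onto $P'$. Hence $N$ deformation retracts onto $M(v)$, and then onto $L$. Let $\rho:N\to L$ be the retraction. By the previous paragraph $\rho|_P\simeq\rho v=v$.

*$N\in T(u)$ up to isomorphism rel $P$.* We have $b\rho|_P\simeq bv\simeq bau\simeq u$ in $K$, and $b\rho|_P$ extends over $N$. By the homotopy extension property of the pair $(N,P)$, $u$ extends over $N$.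

*$f$ extends to $X\to N$.* The map $aF:X\to L\subset N$ restricts on $A$ to $auf\simeq vf$ in $L$, and $vf$ is homotopic in $N$ to $f:A\to P\subset N$. By Fact 2 $f$ extends to a map $X\to N$. $\square$

## 10. Solving all tasks over a given compactum

**Lemma 5.** Let $\mu\ge\max(|\mathcal T|,\omega)$ be a cardinal and $Y$ a compactum with $\operatorname{wt}Y\le\mu$. There are maps $r_t:Y_t\to Y$ $(t\in T)$, $|T|\le2^\mu$, with $Y_t$ compacta, $\operatorname{wt}Y_t\le\mu$, $\dim Y_t\le K$, such that every map $a:X\to Y$ of a compactum $X$ with $\dim X\le K$ factors as $a=r_ta_t$ for some $t\in T$ and $a_t:X\to Y_t$.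

*Proof.* **Step 12: one round of solutions.** For a compactum $Z$ of weight $\le\mu$ we add a coordinate for each task over $Z$. Fix a base of $Z$ of size $\le\mu$. Let $\Pi(Z)$ be the set of triples $p=(\tau_p,B_p,g_p)$ with $\tau_p\in\mathcal T$, $B_p$ the closure of a finite union of base members, and $g_p$ in a fixed dense subset of size $\le\mu$ of $C(B_p,P_{\tau_p})$. Such dense subsets exist. The rational polynomials in a point-separating family of $\le\mu$ functions are dense in $C(B_p)$, so $C(B_p,\mathbb R^d)$ is a metric space of weight $\le\mu$, and so is its subspace $C(B_p,P_{\tau_p})$. Hence $|\Pi(Z)|\le\mu$. As in Step B2, Fact 1 gives: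
$$\text{for all }\tau\in\mathcal T,\ A\subset Z\text{ closed},\ f:A\to P_\tau\text{ there is }p\in\Pi(Z):\ \tau_p=\tau,\ A\subset\operatorname{int}B_p,\ g_p|_A\simeq f.\tag{7}$$
Indeed, extend $f$ over a neighborhood, choose $B_p$ in it with $A\subset\operatorname{int}B_p$, and approximate the extension on $B_p$ within $\varepsilon(P_\tau)$.

For $h\in\omega^{\Pi(Z)}$ let
$$Z^h=\Big\{(z,(y_p))\in Z\times\prod_{p\in\Pi(Z)}N_{\tau_p,h(p)}:\ z\in\operatorname{int}B_p\Rightarrow y_p=g_p(z)\Big\}.$$
The violation of each condition is open, so $Z^h$ is closed. It is a compactum of weight $\le\mu$, because the product has at most $\mu$ metrizable factors besides $Z$. If $\dim X\le K$ and $a:X\to Z$, then by ($*$) each $g_pa:a^{-1}(B_p)\to P_{\tau_p}$ extends to $X\to N_{\tau_p,h(p)}$ for some $h(p)$. These extensions are the coordinates of a lift of $a$ to $Z^h$. So *every such $a$ lifts to $Z^h$ for some $h$.*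

**Step 13: infinitely many rounds.** New coordinates create new tasks, so we iterate. Let $T$ be the set of sequences $t=(h_0,h_1,\dots)$ with $Z_0=Y$, $h_i\in\omega^{\Pi(Z_i)}$, $Z_{i+1}=Z_i^{h_i}$, and put $Y_t=\varprojlim Z_i$ with its projection $r_t$ to $Y$. Since $\omega^\mu=2^\mu$, $|T|\le(2^\mu)^\omega=2^\mu$. Clearly $\operatorname{wt}Y_t\le\mu$. Given $a:X\to Y$ with $\dim X\le K$, lift it successively to $Z_1,Z_2,\dots$. This chooses $t$, and the limit of the lifts is $a_t:X\to Y_t$ with $r_ta_t=a$.

**Step 14: $\dim Y_t\le K$.** By Lemma 4 it suffices to check ($*$). Let $A\subset Y_t$ be closed and $f:A\to P_\tau$. By Fact 3 there are $i$ and $f':\pi_i(A)\to P_\tau$ with $f'\pi_i|_A\simeq f$. By (7) for $Z_i$ choose $p\in\Pi(Z_i)$ with $\tau_p=\tau$, $\pi_i(A)\subset\operatorname{int}B_p$ and $g_p|_{\pi_i(A)}\simeq f'$. The coordinate $y_p$ of $Z_{i+1}$ gives a map $y_p\pi_{i+1}:Y_t\to N_{\tau,h_i(p)}$, and on $A$ it equals $g_p\pi_i\simeq f'\pi_i\simeq f$. By Fact 2 $f$ extends to a map $Y_t\to N_{\tau,h_i(p)}$. $\square$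

## 11. A tree of compacta of height $\alpha$: proof of Theorem C

Let $\alpha$ and $K$ be as in Theorem C. In both cases $|\mathcal T|<\alpha$: either $K$ is countable and $\mathcal T$ is countable, or $|\mathcal T|\le2^\omega<\alpha$. For ordinals $\lambda<\alpha$ put $\mu_\lambda=\max(|\lambda|,|\mathcal T|,\omega)<\alpha$.

A compactum $X$ of weight $\le\alpha$ embeds in $I^\alpha$. The plan is to feed its coordinates in one at a time, making the dimension $\le K$ after each. At stage $\lambda$ only $2^{\mu_\lambda}\le\alpha$ spaces are possible, so all of them can be kept. In the end they must be assembled in a single compactum of dimension $\le K$, and Fact 4 does this.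

**Step 15: the tree.** We define for $\lambda\le\alpha$ a set $S_\lambda$ of sequences of length $\lambda$, and compacta $U_s$ $(s\in S_\lambda)$ with compatible maps $U_s\to U_{s|\nu}$ for $\nu\le\lambda$. Let $S_0=\{\emptyset\}$ and $U_\emptyset$ a point. For $s\in S_\lambda$, $\lambda<\alpha$, apply Lemma 5 to $Y=U_s\times I$ with $\mu=\mu_\lambda$, and call the index set $T_s$. The sequences $s^\frown t$ with $t\in T_s$ form $S_{\lambda+1}$, and
$$U_{s^\frown t}=Y_t\to U_s\times I\to U_s.$$
For limit $\lambda$ let $S_\lambda$ be the set of all $s$ of length $\lambda$ with $s|\nu\in S_\nu$ for all $\nu<\lambda$, and $U_s=\varprojlim_{\nu<\lambda}U_{s|\nu}$.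

By induction, for $\lambda<\alpha$ and $s\in S_\lambda$,
$$\operatorname{wt}U_s\le\mu_\lambda,\qquad\dim U_s\le K.$$
At successors this is Lemma 5, which applies because $\operatorname{wt}(U_s\times I)\le\mu_\lambda$. At limits the weight estimate holds because $U_s$ lies in a product of $|\lambda|\le\mu_\lambda$ spaces of weight $\le\mu_\lambda$, and the dimension estimate is Fact 3. Taking the index sets $T_s$ to be cardinals, we have $T_s\subset2^{\mu_\lambda}$ for all $s\in S_\nu$, $\nu<\lambda$. So elements of $S_\lambda$ are functions from $\lambda$ to $2^{\mu_\lambda}$, and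
$$|S_\lambda|\le(2^{\mu_\lambda})^{|\lambda|}\le2^{\mu_\lambda}\le\alpha\qquad(\lambda<\alpha).\tag{8}$$

**Step 16: assembling the tree.** We define for $\lambda\le\alpha$ an inverse system of compacta $V_\lambda$ and injective maps $j_s:U_s\to V_\lambda$ $(s\in S_\lambda)$ compatible with the bonding maps. Let $V_0=U_\emptyset$ and $j_\emptyset=\mathrm{id}$. For $\lambda<\alpha$ put
$$V_{\lambda+1}=V_\lambda\ltimes(U_{s'})_{s'\in S_{\lambda+1}},\qquad r_{s'}:U_{s'}\to U_{s'|\lambda}\xrightarrow{\ j_{s'|\lambda}\ }V_\lambda .$$
The bonding map $V_{\lambda+1}\to V_\lambda$ is the retraction, and $j_{s'}$ is the inclusion. Compatibility holds because the retraction restricted to $U_{s'}$ is $r_{s'}$. For limit $\lambda$ put $V_\lambda=\varprojlim_{\nu<\lambda}V_\nu$ and $j_s=\varprojlim j_{s|\nu}$, which is injective because all $j_{s|\nu}$ are.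

By induction $\dim V_\lambda\le K$ and $\operatorname{wt}V_\lambda\le\alpha$ for all $\lambda\le\alpha$. At successors use Fact 4 together with (8) for $\lambda+1<\alpha$. At limits use Fact 3, and for the weight the fact that $V_\lambda$ lies in a product of at most $\alpha$ spaces of weight $\le\alpha$. Put $U=V_\alpha$.

**Step 17: universality.** Let $\dim X\le K$ and $\operatorname{wt}X\le\alpha$. Choose maps $c_\lambda:X\to I$, $\lambda<\alpha$, that separate the points of $X$. We build $s_\lambda\in S_\lambda$ $(\lambda\le\alpha)$ extending each other, and compatible maps $a_\lambda:X\to U_{s_\lambda}$. Start with the constant map to $U_\emptyset$. Given $a_\lambda$, use Lemma 5 to lift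
$$(a_\lambda,c_\lambda):X\to U_{s_\lambda}\times I$$
to a map $a_{\lambda+1}$ into some $U_{s_\lambda{}^\frown t}$, and let $s_{\lambda+1}=s_\lambda{}^\frown t$. At limits take the union of the sequences and the limit of the maps.

The maps $j_{s_\lambda}a_\lambda:X\to V_\lambda$ are compatible, and $j_{s_\alpha}a_\alpha:X\to V_\alpha=U$ projects to each of them. If $x\ne x'$, then $c_\lambda(x)\ne c_\lambda(x')$ for some $\lambda<\alpha$. So $(a_\lambda,c_\lambda)$, and hence its lift $a_{\lambda+1}$, takes different values at $x$ and $x'$. As $j_{s_{\lambda+1}}$ is injective, $x$ and $x'$ have different images in $V_{\lambda+1}$, hence in $U$. So $j_{s_\alpha}a_\alpha$ is injective and embeds $X$ in $U$. Since $\dim U\le K$ and $\operatorname{wt}U\le\alpha$, $U$ is universal. $\square$
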